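\title{A finitely generated subgroup of the Cremona group with no nontrivial finite quotient}

\begin{abstract}
For every field $\mathbf k$ and every $n\ge 3$ we exhibit a subgroup of the Cremona group $\mathrm{Cr}_n(\mathbf k)$, generated by nine explicit elements, that is infinite, contains an involution, and has no proper subgroup of finite index. Hence the analogues for Cremona groups of the theorems of Malcev and Selberg on finitely generated linear groups fail in every dimension $n\ge3$. The proof comes down to a counting lemma about pairs of elements of a finite field. We also show that both analogues hold for finitely generated subgroups of $\mathrm{PGL}_d(\mathbf k(x))\rtimes\mathrm{PGL}_2(\mathbf k)$, which for $d=2$ is the de Jonqui\`eres group. The case of arbitrary finitely generated subgroups of $\mathrm{Cr}_2(\mathbf k)$ is not settled here.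
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbf k$ be a field and $n$ a positive integer. The \emph{Cremona group} $\mathrm{Cr}_n(\mathbf k)$ is the group of $\mathbf k$-automorphisms of the field $\mathbf k(X_1,\dots,X_n)$ of rational functions in $n$ independent variables. Equivalently, it is the group of birational transformations of affine $n$-space: a birational map $g$ acts on rational functions by $g^*(f)=f\circ g$, and $g\mapsto (g^*)^{-1}$ is an isomorphism between the two groups. For $n=1$ one finds the group $\mathrm{PGL}_2(\mathbf k)$ of M\"obius transformations, which is linear, since it acts faithfully by conjugation on $2\times 2$ matrices.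

A group $G$ is \emph{residually finite} if for every $g\ne1$ in $G$ there is a normal subgroup of finite index in $G$ that does not contain $g$; in other words, every nontrivial element is seen in some finite quotient. Every subgroup of finite index contains a normal subgroup of finite index, namely the kernel of the action of $G$ on its cosets. So the intersection of all subgroups of finite index equals the intersection of all normal subgroups of finite index. We denote it by $\operatorname{res}(G)$. It is preserved by every automorphism of $G$, and in particular it is normal. The group $G$ is residually finite if and only if $\operatorname{res}(G)=1$, and it has no proper subgroup of finite index if and only if $\operatorname{res}(G)=G$. For example, $\operatorname{res}(\mathbb Z)=0$, while $\operatorname{res}(\mathbb Q)=\mathbb Q$, because a subgroup of index $r$ contains $r\mathbb Q=\mathbb Q$.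

Two classical theorems describe finitely generated linear groups.
\begin{itemize}
\item (Malcev) Finitely generated linear groups over any field are residually finite.
\item (Selberg) Finitely generated linear groups over a field of characteristic zero contain a torsion-free subgroup of finite index.
\end{itemize}
They apply to $\mathrm{Cr}_1(\mathbf k)$. The survey \cite{survey} asks whether they extend to higher dimension, and describes the following as the most basic questions of this kind that have not yet been answered.
\begin{itemize}
\item[(a)] Is every finitely generated subgroup of $\mathrm{Cr}_n(\mathbf k)$ residually finite, for every field $\mathbf k$ and every $n\ge2$?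
\item[(b)] Does every finitely generated subgroup of $\mathrm{Cr}_n(\mathbf k)$ contain a torsion-free subgroup of finite index, for every field $\mathbf k$ of characteristic zero and every $n\ge2$?
\end{itemize}
Remark~\ref{rem:charp} shows why characteristic zero is imposed in (b).

There is a reason to expect positive answers. A finitely generated linear group lies in $\mathrm{GL}_d(R)$ for a finitely generated domain $R$. If $\mathfrak n$ is a maximal ideal of $R$, the rings $R/\mathfrak n^j$ are finite and $\bigcap_j\mathfrak n^j=0$ (the facts used are recalled in Section~\ref{sec:B}), so the finite groups $\mathrm{GL}_d(R/\mathfrak n^j)$ detect every nontrivial element. A finitely generated subgroup of $\mathrm{Cr}_n(\mathbf k)$ also involves only finitely many coefficients, and one would like to reduce them modulo $\mathfrak n$ and let the group permute points with coordinates in a finite field. But a birational map need not be a bijection on points: $(x,y)\mapsto(xy,y)$ contracts the line $y=0$, and its inverse is undefined there. One needs a finite set of points that is invariant under the generators and avoids all their bad loci. Our first theorem shows that for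 $n\ge3$ there may be no finite quotient to find; our second theorem describes a situation in which the invariant set always exists.

Let $n\ge3$. For $i\ne j$ in $\{1,2,3\}$, define elements of $\mathrm{Cr}_n(\mathbf k)$ by
\[
t_i:\ X_i\mapsto X_i+1,\qquad e_{ij}:\ X_i\mapsto X_iX_j ,
\]
where, here and below, the variables that are not mentioned are fixed. Let $G$ be the subgroup generated by these nine elements.

\begin{theorem}\label{thm:A}
For every field $\mathbf k$ and every $n\ge3$, the finitely generated group $G\subset\mathrm{Cr}_n(\mathbf k)$ is infinite, contains an element of order $2$, and has no proper subgroup of finite index.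
\end{theorem}

\begin{corollary}\label{cor:A}
Let $\mathbf k$ be any field and $n\ge3$.
\begin{itemize}
\item[(i)] $G$ is not residually finite; no element $g\neq1$ is excluded by any normal subgroup of finite index.
\item[(ii)] $G$ has no torsion-free subgroup of finite index.
\item[(iii)] Every homomorphism $G\to\mathrm{GL}_d(K)$, with $K$ any field, is trivial.
\end{itemize}
In particular, questions \textup{(a)} and \textup{(b)} both have a negative answer.
\end{corollary}

\begin{proof}
The only subgroup of finite index is $G$ itself, which is nontrivial and has torsion; this gives (i) and (ii). In (iii), the image is a finitely generated linear group, hence residually finite by Malcev's theorem. The preimage of a proper subgroup of finite index of the image would be a proper subgroup of finite index of $G$, so the image has none. A residually finite group with no proper subgroup of finite index is trivial.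
\end{proof}

The heart of the proof of Theorem~\ref{thm:A} concerns a subgroup of $G$ that preserves a fibration by lines over a plane. A one-dimensional base could not be used in this way. For $d\ge2$ let
\[
J_d(\mathbf k)=\mathrm{PGL}_d(\mathbf k(x))\rtimes\mathrm{PGL}_2(\mathbf k)\subset\mathrm{Bir}(\mathbb P^1\times\mathbb P^{d-1})\cong\mathrm{Cr}_d(\mathbf k)
\]
be the group of maps $(x,[v])\mapsto(\varphi(x),[M(x)v])$, where $\varphi$ is a M\"obius transformation over $\mathbf k$ and $M\in\mathrm{GL}_d(\mathbf k(x))$. For $d=2$ it is the de Jonqui\`eres group of $\mathrm{Cr}_2(\mathbf k)$.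

\begin{theorem}\label{thm:B}
Every finitely generated subgroup $H$ of $J_d(\mathbf k)$ is residually finite. If $\operatorname{char}\mathbf k=0$, then $H$ has a torsion-free subgroup of finite index.
\end{theorem}

Questions (a) and (b) are quantified over all $n\ge2$, so Theorem~\ref{thm:A} with $n=3$ answers them as posed. For $n=2$ alone we do not determine the answer: Theorem~\ref{thm:B} gives a positive answer inside the de Jonqui\`eres group, and we prove nothing about other finitely generated subgroups of $\mathrm{Cr}_2(\mathbf k)$.

All rings are commutative with $1$, and ring homomorphisms preserve $1$. Until Section~\ref{sec:B}, elements of Cremona groups are field automorphisms, composed by $(gh)(f)=g(h(f))$, and $[g,h]=ghg^{-1}h^{-1}$.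

\section{Translations along the fibers and finite quotient rings}\label{sec:affine}

The example of $\mathbb Q$ suggests a way to defeat residual finiteness: realize the additive group of a ring $A$ as a group of translations $z\mapsto z+h$, and add enough multiplications $z\mapsto fz$ that a normal subgroup cuts out an ideal of $A$. A finite quotient that detects $z\mapsto z+1$ then yields a nonzero finite quotient ring of $A$. This section makes that reduction precise.

Let $K_0$ be a field containing $\mathbf k$ and let $z$ be an indeterminate. For $f\in K_0^*$ and $h\in K_0$, let $m_f$ and $\tau_h$ be the $K_0$-automorphisms of $K_0(z)$ given by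
\[
m_f:\ z\mapsto fz,\qquad \tau_h:\ z\mapsto z+h .
\]
Extend every $\mathbf k$-automorphism $\gamma$ of $K_0$ to $K_0(z)$ by $\gamma(z)=z$. Geometrically, $K_0$ is the function field of a base $B$; the maps $m_f$ and $\tau_h$ act by affine transformations on the fibers of $B\times\mathbb A^1\to B$, and $\gamma$ moves the base. We have $m_fm_{f'}=m_{ff'}$, $\tau_h\tau_{h'}=\tau_{h+h'}$, and
\begin{equation}\label{eq:conj}
\gamma\, m_f\,\gamma^{-1}=m_{\gamma(f)},\qquad m_f^{-1}\tau_h\, m_f=\tau_{fh}.
\end{equation}
Indeed, both sides of each identity fix $K_0$ pointwise, and on $z$ we get $\gamma m_f\gamma^{-1}(z)=\gamma(fz)=\gamma(f)z$ and $m_f^{-1}\tau_hm_f(z)=m_f^{-1}(fz+fh)=z+fh$.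

Fix a group $\Gamma$ of $\mathbf k$-automorphisms of $K_0$ and a subset $U\subset K_0^*$, and define
\begin{itemize}
\item $E$, the group generated by $\Gamma$, the elements $m_u$ for $u\in U$, and $\tau_1$;
\item $M$, the subgroup of $K_0^*$ generated by all $\gamma(u)$ with $\gamma\in\Gamma$, $u\in U$;
\item $A$, the set of finite $\mathbb Z$-linear combinations of elements of $M$.
\end{itemize}
Since $M$ is a multiplicative group, $A$ is a subring of $K_0$ and the elements of $M$ are units of $A$. Since $\Gamma$ permutes the generators of $M$, we have $\gamma(A)=A$ for all $\gamma\in\Gamma$. The first identity in \eqref{eq:conj} gives $m_f\in E$ for all $f\in M$. The second gives $\tau_f=m_f^{-1}\tau_1m_f\in E$ for $f\in M$, hence $\tau_h\in E$ for all $h\in A$.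

\begin{lemma}\label{lem:ideal}
If there is no ring homomorphism from $A$ to a finite field, then $\tau_1\in\operatorname{res}(E)$.
\end{lemma}

\begin{proof}
Suppose that a normal subgroup $N$ of finite index in $E$ does not contain $\tau_1$. Let $I=\{h\in A:\tau_h\in N\}$. It is the kernel of the group homomorphism $(A,+)\to E/N$, $h\mapsto\tau_hN$, so it is an additive subgroup of finite index, and $1\notin I$. If $h\in I$ and $f\in M$, then $\tau_{fh}=m_f^{-1}\tau_hm_f\in N$ because $N$ is normal, so $fh\in I$. As $M$ spans $A$ additively, $I$ is an ideal. The nonzero finite ring $A/I$ has a maximal ideal, and the quotient by it is a finite field to which $A$ maps.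
\end{proof}

The task is therefore to choose $\Gamma$ finitely generated and $U$ finite in such a way that $A$ has so many units that it maps to no finite field. We test this on bases of dimension $0$ and $1$.

\begin{example}[the base is a point]\label{ex:point}
Let $K_0=\mathbf k=\mathbb Q$ and $\Gamma=1$. With $U=\mathbb Q^*$ we get $A=\mathbb Q$, which maps to no finite field, but $U$ is infinite. With $U=\{c\}$, $c\ge2$ an integer, we get $A=\mathbb Z[1/c]$, which maps onto $\mathbb F_p$ whenever $p\nmid c$. The role of $\Gamma$ will be to produce infinitely many units from finitely many generators.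
\end{example}

\begin{example}[the base is a line]\label{ex:line}
Let $K_0=\mathbf k(x)$, let $\Gamma$ be generated by $x\mapsto x+1$, and let $U=\{x\}$. Then $E$ has three generators, and $A$ is generated as a ring by the elements $(x+k)^{\pm1}$, $k\in\mathbb Z$. Let $\psi:A\to F$ be a homomorphism to a finite field of characteristic $p$, and put $a=\psi(x)$. Units go to nonzero elements, so $a+k\ne0$ for every integer $k$, that is, $a\notin\mathbb F_p$. Thus $A$ maps to no prime field $\mathbb F_p$. This is the main idea in its simplest form: $\Gamma$ moves the value of $\psi$ at $x$ until it becomes $0$, which is forbidden.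

It does not suffice yet. Let $p=\operatorname{char}\mathbf k$ if this is positive, let $p$ be any prime otherwise, and take $a\in\mathbb F_{p^2}\setminus\mathbb F_p$. The ring $A$ is the localization of $\mathbb F_p[x]$ or $\mathbb Z[x]$ at the multiplicative set generated by the $x+k$, and evaluation at $a$ sends these to nonzero elements, so it extends to a homomorphism $A\to\mathbb F_{p^2}$. Correspondingly, the formulas $(x,z)\mapsto(x+1,z)$, $(x,xz)$, $(x,z+1)$ define permutations of the finite set $(a+\mathbb F_p)\times\mathbb F_{p^2}$. This group $E$ lies in $J_2(\mathbf k)$, so it is residually finite by Theorem~\ref{thm:B}.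
\end{example}

In Example~\ref{ex:line} the value $a$ can be translated only by elements of the prime field. To reach $0$ from an arbitrary element of an arbitrary finite field, we need translations by amounts that grow with the point under consideration. A second base variable provides them.

\section{A plane as base}\label{sec:plane}

All elements of $G$ fix $X_4,\dots,X_n$ and preserve $\mathbf k(X_1,X_2,X_3)$, so restriction to this subfield identifies $G$ with the group defined for $n=3$. We assume $n=3$ and write $x,y,z$ for $X_1,X_2,X_3$. We apply Section~\ref{sec:affine} with
\[
K_0=\mathbf k(x,y),\qquad \Gamma=\langle t_1,t_2,e_{12},e_{21}\rangle,\qquad U=\{x,y\}.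
\]
The elements of $\Gamma$ fix $z$ and preserve $K_0$, and $m_x=e_{31}$, $m_y=e_{32}$, $\tau_1=t_3$. Hence $E\subset G$. From now until the end of Section~\ref{sec:A}, the letters $\Gamma,E,M,A$ refer to these choices.

The new feature is that $\Gamma$ translates each variable by polynomials in the other. For $k\ge0$, the element $e_{12}^{-k}t_1e_{12}^k$ fixes $y$ and sends $x$ to
\[
e_{12}^{-k}\bigl(t_1(xy^k)\bigr)=e_{12}^{-k}(xy^k+y^k)=x+y^k .
\]
For $Q\in\mathbb Z[T]$ put $s_Q:x\mapsto x+Q(y)$ and $s'_Q:y\mapsto y+Q(x)$. Since $s_Qs_{Q'}=s_{Q+Q'}$, every $s_Q$ is a product of powers of the elements $e_{12}^{-k}t_1e_{12}^k$, so $s_Q\in\Gamma$. Exchanging $x$ and $y$, the elements $e_{21}^{-k}t_2e_{21}^k$ give $s'_Q\in\Gamma$.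

Let $\psi:A\to F$ be a homomorphism to a finite field of characteristic $p$, with $(\psi(x),\psi(y))=(a,b)$. Then $\psi\circ s_Q$ is another one, with values $(a+Q(b),b)$. Recall that $\mathbb F_p(b)=\mathbb F_p[b]$, because $b$ is algebraic over $\mathbb F_p$; so every element of $\mathbb F_p(b)$ equals $Q(b)$ for some $Q\in\mathbb Z[T]$. This leads to the following game on pairs $(a,b)\in F\times F$, with the \emph{moves}
\begin{equation}\label{eq:moves}
(a,b)\to(a+\beta,b)\ \text{ for }\beta\in\mathbb F_p(b),\qquad (a,b)\to(a,b+\alpha)\ \text{ for }\alpha\in\mathbb F_p(a).
\end{equation}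
The goal is to make a coordinate vanish. If $a\in\mathbb F_p(b)$, one move with $\beta=-a$ reaches $(0,b)$, and if $b\in\mathbb F_p(a)$, one move reaches $(a,0)$. The difficulty is the case where neither element lies in the field generated by the other.

\begin{example}\label{ex:64}
Let $F=\mathbb F_{64}$, whose proper subfields are $\mathbb F_2,\mathbb F_4,\mathbb F_8$, with $\mathbb F_4\cap\mathbb F_8=\mathbb F_2$. Take $a\in\mathbb F_4\setminus\mathbb F_2$ and $b\in\mathbb F_8\setminus\mathbb F_2$. No single move produces a zero. But $a+b\notin\mathbb F_4$ because $b\notin\mathbb F_4$, and $a+b\notin\mathbb F_8$ because $a\notin\mathbb F_8$. So $a+b$ generates $\mathbb F_{64}$, and $(a,b)\to(a+b,b)\to(a+b,0)$.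
\end{example}

The example indicates the strategy: if no move wins at once, some move enlarges the larger of the two fields, and this cannot go on forever in a finite field. We use the standard fact that $F$ has at most one subfield with $p^j$ elements, since such a subfield consists of the roots of $T^{p^j}-T$.

\begin{lemma}\label{lem:game}
Let $F$ be a finite field of characteristic $p$ and let $\Sigma\subset F\times F$ be a nonempty subset closed under the moves \eqref{eq:moves}. Then $\Sigma$ contains a pair with a zero coordinate.
\end{lemma}

\begin{proof}
Choose $(a,b)\in\Sigma$ for which $\max(|\mathbb F_p(a)|,|\mathbb F_p(b)|)$ is as large as possible, equal to $p^m$ say. Hypothesis and conclusion are unchanged if the two coordinates are exchanged in $\Sigma$, so we may assume $|\mathbb F_p(b)|=p^m$. If $a\in\mathbb F_p(b)$, then $(0,b)\in\Sigma$ and we are done.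

Suppose $a\notin\mathbb F_p(b)$, and let $\beta\in\mathbb F_p(b)$. Then $(a+\beta,b)\in\Sigma$, so $|\mathbb F_p(a+\beta)|\le p^m$ by the choice of $(a,b)$. Equality would force $\mathbb F_p(a+\beta)=\mathbb F_p(b)$ by uniqueness of the subfield with $p^m$ elements, and then $a\in\mathbb F_p(b)$. Hence each of the $p^m$ distinct elements $a+\beta$ lies in a subfield of order $p^j$ with $1\le j<m$. There is at most one such subfield for each $j$, so together they contain at most
\[
\sum_{j=1}^{m-1}p^j=\frac{p^m-p}{p-1}<p^m
\]
elements. This is a contradiction.
\end{proof}

\begin{proposition}\label{prop:t3}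
There is no ring homomorphism from $A$ to a finite field. Consequently $t_3\in\operatorname{res}(E)\subset\operatorname{res}(G)$.
\end{proposition}

\begin{proof}
Let $F$ be a finite field and let $\Sigma$ be the set of pairs $(\psi(x),\psi(y))$, where $\psi$ runs over the ring homomorphisms $A\to F$. If $\psi$ is one and $\gamma\in\Gamma$, then $\psi\circ\gamma|_A$ is one too, because $\gamma(A)=A$. Taking $\gamma=s_Q$ and $\gamma=s'_Q$ shows that $\Sigma$ is closed under the moves \eqref{eq:moves}. Since $x$ and $y$ are units of $A$, no pair in $\Sigma$ has a zero coordinate. By Lemma~\ref{lem:game}, $\Sigma$ is empty.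

Lemma~\ref{lem:ideal} now gives $t_3=\tau_1\in\operatorname{res}(E)$. Finally, a subgroup of finite index in $G$ meets $E$ in a subgroup of finite index in $E$, and so contains $\operatorname{res}(E)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Proposition~\ref{prop:t3} already shows that $E$ and $G$ are not residually finite. If $\operatorname{char}\mathbf k=p>0$, then $t_3$ has order $p$ and lies in every subgroup of finite index. In characteristic zero, however, $t_3$ has infinite order, and question (b) requires a torsion element in $\operatorname{res}(G)$. We obtain one by showing that $\operatorname{res}(G)$ is all of $G$; this is why $G$ is chosen symmetric in the three variables.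

\medskip\noindent\textbf{$G$ is infinite and contains an involution.}
Since $e_{12}^k(x)=xy^k$, the element $e_{12}$ has infinite order. The elements $e_{12}$ and $e_{21}$ act on the exponents of the monomials $x^ay^b$ by the two elementary matrices of $\mathrm{SL}_2(\mathbb Z)$, and we write down the element that corresponds to $-\mathrm{Id}$. Let $w=e_{21}e_{12}^{-1}e_{21}$. Then
\[
w(x)=e_{21}\bigl(e_{12}^{-1}(x)\bigr)=e_{21}(x/y)=y^{-1},\qquad
w(y)=e_{21}\bigl(e_{12}^{-1}(xy)\bigr)=e_{21}(x)=x .
\]
So $\iota=w^2\in\Gamma$ is given by $x\mapsto x^{-1}$, $y\mapsto y^{-1}$, $z\mapsto z$. It satisfies $\iota^2=1$, and $\iota\ne1$ in every characteristic because $x^{-1}\neq x$.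

\medskip\noindent\textbf{Symmetry.}
For a permutation $\sigma$ of $\{1,2,3\}$, denote also by $\sigma$ the field automorphism $X_i\mapsto X_{\sigma(i)}$. Then $\sigma t_i\sigma^{-1}(X_{\sigma(i)})=\sigma(X_i+1)=X_{\sigma(i)}+1$ and $\sigma e_{ij}\sigma^{-1}(X_{\sigma(i)})=\sigma(X_iX_j)=X_{\sigma(i)}X_{\sigma(j)}$, and the other variables are fixed. So $\sigma t_i\sigma^{-1}=t_{\sigma(i)}$ and $\sigma e_{ij}\sigma^{-1}=e_{\sigma(i)\sigma(j)}$. Conjugation by $\sigma$ is therefore an automorphism of $G$, and it preserves $\operatorname{res}(G)$. These automorphisms permute the $t_i$ transitively and the $e_{ij}$ transitively. By Proposition~\ref{prop:t3}, all three $t_i$ lie in $\operatorname{res}(G)$, and it remains to show that one $e_{ij}$ does.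

\medskip\noindent\textbf{The multiplication $e_{31}$ lies in the normal closure of $t_1$.}
By \eqref{eq:conj}, $[\gamma,m_f]=m_{\gamma(f)/f}$ for $\gamma\in\Gamma$ and $f\in M$. With $\gamma=t_1$ and $f=x$ this gives $[t_1,m_x]=m_{1+x^{-1}}$. The involution $\iota$ turns $1+x^{-1}$ into $1+x$, and $(1+x)/(1+x^{-1})=x$. Hence $[\iota,m_{1+x^{-1}}]=m_x$, that is,
\begin{equation}\label{eq:comm}
e_{31}=\bigl[\iota,[t_1,e_{31}]\bigr].
\end{equation}
A normal subgroup that contains an element $g$ contains $[g,h]$ and $[h,g]$ for every $h$. Applying this twice to the normal subgroup $\operatorname{res}(G)\ni t_1$, we deduce from \eqref{eq:comm} that $e_{31}\in\operatorname{res}(G)$.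

\medskip
Thus $\operatorname{res}(G)$ contains all nine generators, so $\operatorname{res}(G)=G$, and $G$ has no proper subgroup of finite index. This proves Theorem~\ref{thm:A}. \qed

\medskip
The hypothesis $n\ge3$ is used in one place: two variables are needed for the base, where Lemma~\ref{lem:game} applies, and a third for the fiber, where the units of $A$ act. The field $\mathbf k$ plays no role, since all formulas have coefficients in the prime ring.

\section{A line as base: proof of Theorem~\ref{thm:B}}\label{sec:B}

Example~\ref{ex:line} showed points over $\mathbb F_{p^2}$ that never reach the bad locus $x=0$. In general, M\"obius transformations with coefficients in a finite field $\kappa$ preserve the degree over $\kappa$ of a point of the line, and the bad loci of the finitely many generators contain only points of bounded degree. So the points of a fixed large degree form a finite invariant set. A permutation action on one finite set does not separate all elements of $H$. The remedy is to let the stabilizer of a point act on the local ring at that point, which remembers the whole function field, and on the finite quotients of that ring.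

We use three standard facts of commutative algebra.
\begin{itemize}
\item[(C1)] A finitely generated ring is noetherian, and so are its localizations.
\item[(C2)] A field that is finitely generated as a ring is finite. Hence the residue fields of a finitely generated ring at its maximal ideals are finite.
\item[(C3)] (Krull) If $\mathcal O$ is a noetherian local ring with maximal ideal $\mathfrak m$, then $\bigcap_j\mathfrak m^j=0$.
\end{itemize}

\subsection{Automorphisms of a local ring with finite residue field}

\begin{lemma}\label{lem:local}
Let $\mathcal O$ be a noetherian local domain with maximal ideal $\mathfrak m$ and finite residue field of characteristic $p$, and let $S$ be a group acting faithfully on $\mathcal O$ by ring automorphisms. Let $S_j$ be the kernel of the action of $S$ on $\mathcal O/\mathfrak m^j$. Then each $S_j$ is normal of finite index in $S$, $\bigcap_jS_j=1$, and every element of finite order in $S_2$ has order a power of $p$.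
\end{lemma}

\begin{proof}
Automorphisms preserve $\mathfrak m$, hence every $\mathfrak m^j$. Each $\mathfrak m^i/\mathfrak m^{i+1}$ is a finite-dimensional vector space over the finite field $\mathcal O/\mathfrak m$, so $\mathcal O/\mathfrak m^j$ is finite and $S_j$ has finite index. If $g\in\bigcap_jS_j$, then $g(a)-a\in\bigcap_j\mathfrak m^j=0$ for all $a\in\mathcal O$, so $g=1$ by faithfulness.

Let $g\in S_2$ and let $D=g-1$, an additive map with $D(\mathcal O)\subset\mathfrak m^2$. We claim that $D(\mathfrak m^i)\subset\mathfrak m^{i+1}$ for all $i\ge1$. The ideal $\mathfrak m^i$ is additively spanned by products $a_1\cdots a_i$ with $a_l\in\mathfrak m$. Write $g(a_l)=a_l+u_l$ with $u_l\in\mathfrak m^2$. In the expansion of $\prod_l(a_l+u_l)$, every term other than $a_1\cdots a_i$ contains some $u_l$ and lies in $\mathfrak m^{i+1}$. This proves the claim.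

Suppose that $g^q=1$ with $q$ prime to $p$, so that $q$ is a unit of $\mathcal O$. Let $a\in\mathcal O$ and assume $Da\in\mathfrak m^j$ for some $j\ge2$. Expanding $(1+D)^q=1$ gives
\[
q\,Da=-\sum_{i=2}^q\binom qi D^{i-1}(Da)\in\mathfrak m^{j+1},
\]
so $Da\in\mathfrak m^{j+1}$. By induction and (C3), $Da=0$. Hence $g=1$. Finally, if $g\in S_2$ has order $p^eq$ with $q$ prime to $p$, then $g^{p^e}\in S_2$ has order $q$, so $q=1$.
\end{proof}

\begin{example}\label{ex:local}
Let $\mathcal O$ be the localization of $\mathbb Z[x]$ at $(p,x)$, and let $g:x\mapsto-x$. For $u\in\mathbb Z[x]$ we have $u(-x)-u(x)\in2x\,\mathbb Z[x]$; applied to $u(x)=f(x)h(-x)$, this gives $g(f/h)-f/h\in2x\,\mathcal O$. For $p$ odd, $g$ lies in $S_1$ and has order prime to $p$, so $S_2$ cannot be replaced by $S_1$ in the lemma. For $p=2$ we have $2x\in\mathfrak m^2$, so $g\in S_2$: torsion of $p$-power order does occur in $S_2$, even when $\mathcal O$ has characteristic zero. This is why two residue characteristics will be needed to remove all torsion.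
\end{example}

\subsection{A finite family of local rings}

Let $K=\mathbf k(x,v_1/v_d,\dots,v_{d-1}/v_d)\subset\mathbf k(x,v_1,\dots,v_d)$ be the function field of $\mathbb P^1\times\mathbb P^{d-1}$. An element $g\in J_d(\mathbf k)$ is represented by a pair $(\Phi,M)$, where
\[
\Phi=\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}\in\mathrm{GL}_2(\mathbf k),\qquad \varphi(x)=\frac{\alpha x+\beta}{\gamma x+\delta},
\]
and $M$ is a $d\times d$ matrix with $\det M\ne0$. Multiplying $M$ by a nonzero element of $\mathbf k(x)$ does not change $g$, so we may take its entries in $\mathbf k[x]$. The automorphism $g^*$ of $K$ is the substitution of $\varphi(x)$ for $x$ and of $M(x)v$ for $v$.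

Let $R\subset\mathbf k$ be a finitely generated subring, $\mathfrak n$ a maximal ideal of $R$, and $\kappa=R/\mathfrak n$, a finite field by (C2). A bar denotes reduction of coefficients modulo $\mathfrak n$. Fix an integer $s\ge2$, let $\kappa_s$ be an extension of $\kappa$ of degree $s$, and put
\[
\mathcal B=\{b\in\kappa_s:\ \kappa(b)=\kappa_s\}.
\]
This finite set is nonempty, since it contains any generator of the cyclic group $\kappa_s^*$. An element $b\in\mathcal B$ is not a root of any nonzero polynomial of degree less than $s$ over $\kappa$. For $b\in\mathcal B$ and $c\in\kappa_s^d\setminus\{0\}$, let $\mathcal O_{b,c}\subset K$ be the set of elements that can be written as $F/F'$, where $F,F'\in R[x,v_1,\dots,v_d]$ are homogeneous of the same degree in $v$ and $\bar F'(b,c)\ne0$. By homogeneity, $\mathcal O_{b,c}=\mathcal O_{b,\lambda c}$ for $\lambda\in\kappa_s^*$. In the language of schemes, $\mathcal O_{b,c}$ is the local ring of $\mathbb P^1_R\times_R\mathbb P^{d-1}_R$ at the closed point defined by $(b,[c])$.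

\begin{lemma}\label{lem:Obc}
The set $\mathcal O_{b,c}$ is a noetherian local domain with residue field $\kappa_s$, and its field of fractions contains $x$ and all $v_j/v_d$.
\end{lemma}

\begin{proof}
Choose $l$ with $c_l\ne0$, and let $B=R[x,v_1/v_l,\dots,v_d/v_l]\subset K$, a polynomial ring in $d$ variables over $R$. The evaluation $B\to\kappa_s$ that reduces $R$ modulo $\mathfrak n$ and sends $x$ to $b$ and $v_j/v_l$ to $c_j/c_l$ is surjective, because $\kappa_s=\kappa[b]$. Its kernel $\mathfrak p$ is therefore maximal with residue field $\kappa_s$. If $F,F'$ are homogeneous of degree $e$ in $v$, then $F/v_l^e$ and $F'/v_l^e$ lie in $B$, and $F'/v_l^e$ evaluates to $\bar F'(b,c)/c_l^e$. Conversely, any two elements of $B$ have the form $F/v_l^e$, $F'/v_l^e$ for a common $e$. Hence $\mathcal O_{b,c}=B_{\mathfrak p}$, which is noetherian by (C1). Its field of fractions contains $x$ and $v_j/v_d=(v_j/v_l)/(v_d/v_l)$.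
\end{proof}

The next lemma says that $g$ is a local isomorphism at every such point where $\det\bar M$ does not vanish.

\begin{lemma}\label{lem:transport}
Let $g\in J_d(\mathbf k)$ be represented by $(\Phi,M)$ with $\Phi\in\mathrm{GL}_2(R)$ and $M$ with entries in $R[x]$. Let $b\in\mathcal B$ and $c\in\kappa_s^d\setminus\{0\}$, and assume $\det\bar M(b)\neq0$. Then $b'=\bar\varphi(b)$ is defined and lies in $\mathcal B$, the vector $c'=\bar M(b)c$ is nonzero, and $g^*(\mathcal O_{b',c'})=\mathcal O_{b,c}$.
\end{lemma}

\begin{proof}
Since $\det\Phi$ is a unit of $R$, we have $(\bar\gamma,\bar\delta)\ne(0,0)$, and then $\bar\gamma b+\bar\delta\ne0$ because $s\ge2$. So $b'$ is defined, and $\bar\alpha-\bar\gamma b'=\det\bar\Phi/(\bar\gamma b+\bar\delta)\neq0$. Solving for $b$ gives $b=(\bar\delta b'-\bar\beta)/(\bar\alpha-\bar\gamma b')\in\kappa(b')$, so $b'\in\mathcal B$. The vector $c'$ is nonzero because $\bar M(b)$ is invertible.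

We prove $g^*(\mathcal O_{b',c'})\subset\mathcal O_{b,c}$. Let $F/F'\in\mathcal O_{b',c'}$ with $\bar F'(b',c')\ne0$, and let $N$ bound the degrees of $F$ and $F'$ in $x$. Write $F'=\sum_iF'_i(v)x^i$ and put
\[
F'_1=(\gamma x+\delta)^NF'\bigl(\varphi(x),M(x)v\bigr)=\sum_i(\alpha x+\beta)^i(\gamma x+\delta)^{N-i}F'_i\bigl(M(x)v\bigr),
\]
and define $F_1$ from $F$ by the same formula. Then $F_1,F'_1\in R[x,v]$ are homogeneous of the same degree in $v$, $g^*(F/F')=F_1/F_1'$, and $\bar F'_1(b,c)=(\bar\gamma b+\bar\delta)^N\bar F'(b',c')\neq0$.

For the reverse inclusion we apply this to $g^{-1}$, which sends $(x,[v])$ to $(\psi(x),[M(\psi(x))^{-1}v])$ with $\psi(x)=(\delta x-\beta)/(\alpha-\gamma x)$. It is represented by the adjugate matrix $\operatorname{adj}\Phi\in\mathrm{GL}_2(R)$ and by $M'(x)=(\alpha-\gamma x)^{N'}(\operatorname{adj}M)(\psi(x))$, which has entries in $R[x]$ if $N'$ bounds the degrees of the entries of $\operatorname{adj}M$. We have $\bar\psi(b')=b$, and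
\[
\bar M'(b')=(\bar\alpha-\bar\gamma b')^{N'}\operatorname{adj}\bar M(b)=\lambda\,\bar M(b)^{-1},\qquad \lambda=(\bar\alpha-\bar\gamma b')^{N'}\det\bar M(b)\ne0 .
\]
So the hypotheses hold for $g^{-1}$ at $(b',c')$, with image point $(b,\lambda c)$. The inclusion already proved gives $(g^*)^{-1}(\mathcal O_{b,c})\subset\mathcal O_{b',c'}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

Let $g_1,\dots,g_r$ generate $H$, and represent $g_i$ by $(\Phi_i,M_i)$ with $M_i$ polynomial. The map $g\mapsto(g^*)^{-1}$ identifies $H$ with the group $H^*$ of $\mathbf k$-automorphisms of $K$ generated by the $g_i^*$, and we work with $H^*$. Let $R\subset\mathbf k$ be the subring generated by all coefficients of the $\Phi_i$ and $M_i$, the elements $(\det\Phi_i)^{-1}$, and the inverse of one nonzero coefficient of each polynomial $\det M_i$. These inverses guarantee that $\Phi_i\in\mathrm{GL}_2(R)$ and that $\det M_i$ remains nonzero modulo every maximal ideal of $R$.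

Fix a maximal ideal $\mathfrak n$ of $R$, let $p$ be the characteristic of $\kappa=R/\mathfrak n$, and choose $s\ge2$ with $s>\deg\det M_i$ for all $i$. The polynomial $\det\bar M_i$ is nonzero of degree less than $s$, so it vanishes at no point of $\mathcal B$. Let $\mathcal F$ be the finite nonempty set of subrings $\mathcal O_{b,c}$ of $K$, with $b\in\mathcal B$ and $c\in\kappa_s^d\setminus\{0\}$. By Lemma~\ref{lem:transport}, each $(g_i^*)^{-1}$ maps members of $\mathcal F$ to members of $\mathcal F$. The induced map $\mathcal F\to\mathcal F$ is injective, hence bijective, so $H^*$ permutes $\mathcal F$.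

Pick $\mathcal O\in\mathcal F$ and let $S\subset H^*$ be its stabilizer, a subgroup of finite index that acts on $\mathcal O$ by ring automorphisms. The action is faithful: an element that fixes $\mathcal O$ pointwise fixes its field of fractions, hence $x$ and the $v_j/v_d$ by Lemma~\ref{lem:Obc}, and these generate $K$ over $\mathbf k$. By Lemmas~\ref{lem:Obc} and~\ref{lem:local}, the subgroups $S_j$ have finite index in $S$, hence in $H^*$, and trivial intersection. So $\operatorname{res}(H^*)=1$, and $H$ is residually finite.

Now let $\operatorname{char}\mathbf k=0$. Then $p\ne0$ in $\mathbf k$, and $R[1/p]\subset\mathbf k$ is a finitely generated ring. Let $\mathfrak q$ be a maximal ideal of it. By (C2), $R[1/p]/\mathfrak q$ is a finite field, and its characteristic $p'$ differs from $p$ because $p$ is invertible in it. Put $\mathfrak n'=\mathfrak q\cap R$. Then $R/\mathfrak n'$ is a subring of that finite field, hence a finite domain, hence a field; so $\mathfrak n'$ is a maximal ideal of $R$ with residue characteristic $p'$. The construction above applied to $\mathfrak n'$ yields a subgroup $S'_2$ of finite index in $H^*$ whose elements of finite order have $p'$-power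 order. The subgroup $S_2\cap S_2'$ has finite index, and an element of finite order in it has order both a power of $p$ and a power of $p'$. So $S_2\cap S'_2$ is torsion-free. \qed

\begin{remark}[characteristic zero]\label{rem:charp}
The second assertion of Theorem~\ref{thm:B} fails in characteristic $p>0$. In the coordinate $z=v_1/v_2$, the group generated by $m_x$ and $\tau_1$ lies in $\mathrm{PGL}_2(\mathbf k(x))\subset J_2(\mathbf k)$. By Section~\ref{sec:affine} with $\Gamma=1$ and $U=\{x\}$, it contains the infinite group $\{\tau_h:h\in\mathbb F_p[x,x^{-1}]\}$ of exponent $p$, which every subgroup of finite index meets nontrivially. The same group is linear over $\mathbf k(x)$, so it also accounts for the hypothesis in Selberg's theorem.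
\end{remark}

\begin{remark}[dimension of the base]\label{rem:base}
The proof used the dimension of the base only to find $\mathcal B$. For the group $E$ of Section~\ref{sec:plane}, the matrices $M_i$ include $\operatorname{diag}(x,1)$ and $\operatorname{diag}(y,1)$, so the analogue of $\mathcal B$ would be a nonempty subset $\Sigma$ of $F^*\times F^*$, with $F$ a finite field, stable under
\[
(a,b)\mapsto(a+1,b),\quad(a,b+1),\quad(ab,b),\quad(a,ab).
\]
There is none. These maps are injective on the finite set $\Sigma$, so $\Sigma$ is also stable under their inverses, hence under $(a,b)\mapsto(ab^{-k},b)\mapsto(ab^{-k}+1,b)\mapsto(a+b^k,b)$ and its mirror image. The powers of $b$ span $\mathbb F_p(b)$ additively, so $\Sigma$ is closed under the moves \eqref{eq:moves}, contrary to Lemma~\ref{lem:game}.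
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{The Cremona Group},
\texttt{http://perso.univ-rennes1.fr/serge.cantat/Articles/Survey-Cremona-SLC.pdf}

\end{thebibliography}
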